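\title{A counterexample to Loday's conjecture on the Leibniz homology of $\mathfrak{gl}_r(A)$}

\begin{abstract}
Let $A$ be a commutative unital algebra over a field $k$ of characteristic zero. Loday conjectured that the Leibniz homology of $\mathfrak{gl}_r(A)$ is the tensor algebra on the part of weight less than $r$ in the $\lambda$-decomposition of the Hochschild homology of $A$, shifted by one degree. We show that this holds for $r=1$ and fails for every $r\ge 2$ when $A=k[\varepsilon]/(\varepsilon^2)$: the two sides have the same dimension in degrees at most $2r$, and in degree $2r+1$ the Leibniz homology is smaller by one. For $r=2$ we compute the Leibniz homology in all degrees. The proof compares the Leibniz complex with the Chevalley--Eilenberg complex by means of a differential graded Hopf algebra, and traces the failure to a relation, coming from the Cayley--Hamilton theorem, in the module $H^*(\mathfrak g,\mathfrak g^*)$ over $H^*(\mathfrak g)$ for $\mathfrak g=\mathfrak{sl}_r(k[\varepsilon])$.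
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}
Throughout, $k$ is a field of characteristic zero and $\otimes=\otimes_k$. The \emph{Leibniz homology} $HL_*(\mathfrak g)$ of a Lie algebra $\mathfrak g$ over $k$ is the homology of the complex with $\mathfrak g^{\otimes n}$ in degree $n\ge0$ and boundary
\begin{equation}\label{eq:boundary}
d(g_1,\dots,g_n)=\sum_{1\le i<j\le n}(-1)^j\,(g_1,\dots,g_{i-1},[g_i,g_j],g_{i+1},\dots,\widehat{g_j},\dots,g_n).
\end{equation}
Read modulo antisymmetry, the same formula is the Chevalley--Eilenberg boundary on $\Lambda^n\mathfrak g$, up to sign; the Leibniz complex keeps the order of the letters. We have $HL_0(\mathfrak g)=k$ and $HL_1(\mathfrak g)=\mathfrak g/[\mathfrak g,\mathfrak g]$. For a unital algebra $A$ and $r\ge1$, let $\mathfrak{gl}_r(A)$ be the Lie algebra of $r\times r$ matrices over $A$ with the commutator bracket.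

Let $A$ be commutative and $\bar A=A/k$. The Hochschild homology $HH_*(A)$ is the homology of the normalized complex $A\otimes\bar A^{\otimes n}$ with boundary
\begin{multline*}
b(a_0[a_1|\cdots|a_n])=a_0a_1[a_2|\cdots|a_n]+\sum_{i=1}^{n-1}(-1)^ia_0[a_1|\cdots|a_ia_{i+1}|\cdots|a_n]\\
+(-1)^na_na_0[a_1|\cdots|a_{n-1}].
\end{multline*}
The space $\bigoplus_n\bar A^{\otimes n}$ is a graded Hopf algebra for the deconcatenation coproduct and the signed shuffle product
\[
[a_1|\cdots|a_p]\cdot[a_{p+1}|\cdots|a_{p+q}]=\sum_\sigma\operatorname{sgn}(\sigma)\,[a_{\sigma^{-1}(1)}|\cdots|a_{\sigma^{-1}(p+q)}],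
\]
where $\sigma$ runs over the permutations that are increasing on $\{1,\dots,p\}$ and on $\{p+1,\dots,p+q\}$. The Adams operation $\psi^m$ is $\mathrm{id}_A$ tensored with the $m$-th convolution power of the identity of this Hopf algebra: cut the word $[a_1|\cdots|a_n]$ into $m$ consecutive, possibly empty, pieces, take their shuffle product, and sum over all ways of cutting. These operations commute with $b$, and the Eulerian idempotents split $HH_n(A)$ into the subspaces $HH_n^{(i)}(A)$ on which every $\psi^m$ acts as $m^i$; see \cite[\S 4.5]{Loday}. This is the \emph{$\lambda$-decomposition}, and we call $i$ the \emph{weight}. One has $HH_0(A)=HH_0^{(0)}(A)=A$ and $HH_n(A)=HH_n^{(1)}(A)\oplus\dots\oplus HH_n^{(n)}(A)$ for $n\ge1$. For instance $HH_1(A)=HH_1^{(1)}(A)$ is the module $\Omega^1_A$ of K\"ahler differentials over $k$, through $a[a']\mapsto a\,da'$, because $b[a_1|a_2]=a_1[a_2]-[a_1a_2]+a_2[a_1]$ is the product rule.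

For a graded vector space $U$ concentrated in positive degrees let $T(U)=\bigoplus_{p\ge0}U^{\otimes p}$ with the induced grading, and let $\bigoplus_{i<r}HH^{(i)}_{*-1}(A)$ be the graded space with $\bigoplus_{i<r}HH^{(i)}_{n-1}(A)$ in degree $n$.

\medskip
\noindent\textbf{Conjecture} (Loday \cite[10.6.22]{Loday}). \emph{Let $A$ be a commutative unital $k$-algebra. For every positive integer $r$ there is a canonical isomorphism}
\[
HL_*(\mathfrak{gl}_r(A))\cong T\Big(\bigoplus_{i<r}HH^{(i)}_{*-1}(A)\Big).
\]

\subsection{First tests}\label{sec:tests}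
The simplest cases all point toward the conjecture.

\emph{The case $r=1$.} The Lie algebra $\mathfrak{gl}_1(A)=A$ is abelian, so $d=0$ and $HL_n(\mathfrak{gl}_1(A))=A^{\otimes n}$. On the other side, $HH^{(0)}_{*-1}(A)$ is $A$ in degree $1$, and its tensor algebra is $A^{\otimes n}$ in degree $n$. So the conjecture holds for $r=1$.

\emph{Degree one.} Commutators of matrices over $A$ have trace zero, and the matrices $aE_{ij}=\frac12[E_{ii}-E_{jj},aE_{ij}]$ and $a(E_{ii}-E_{jj})=[aE_{ij},E_{ji}]$, $i\neq j$, span $\mathfrak{sl}_r(A)$. Hence the trace identifies $HL_1(\mathfrak{gl}_r(A))$ with $A=HH_0(A)$, and $HL_1(\mathfrak{sl}_r(A))=0$.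

\emph{Degree two.} The conjecture predicts $A\otimes A$ for $r=1$ and $(A\otimes A)\oplus\Omega^1_A$ for $r\ge2$. The new summand can be seen on $\mathfrak{sl}_r(A)=\mathfrak{sl}_r(k)\otimes A$. Put $\varphi(xa,yb)=\operatorname{tr}(xy)\,a\,db$ for $x,y\in\mathfrak{sl}_r(k)$ and $a,b\in A$. Since $d(g_1,g_2,g_3)=([g_1,g_2],g_3)-([g_1,g_3],g_2)-(g_1,[g_2,g_3])$, we get
\[
\varphi\,d(xa,yb,zc)=\operatorname{tr}(x[y,z])\,\big(ab\,dc+ac\,db-a\,d(bc)\big)=0 .
\]
For $r\ge2$ and $h=E_{11}-E_{22}$ the chain $(ha,hb)$ is a cycle with $\varphi(ha,hb)=2a\,db$. So $HL_2(\mathfrak{sl}_r(A))$ maps onto $\Omega_A^1$ for $r\ge2$, while $\mathfrak{sl}_1(A)=0$: weight $1$ appears exactly when $1<r$. Note that $\varphi(xa,yb)+\varphi(yb,xa)=\operatorname{tr}(xy)\,d(ab)$. On the exterior square one must therefore divide $\Omega^1_A$ by the exact forms; the Leibniz complex sees all of $HH_1(A)$.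

\emph{The ground field.} For $A=k$ both sides have dimension one in each degree, for every $r$ (Example~\ref{ex:field}).

\subsection{Results}
The conjecture is nevertheless false as soon as $r\ge2$. We write $k[\varepsilon]=k[\varepsilon]/(\varepsilon^2)$ for the dual numbers.

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $A=k[\varepsilon]$, and let $Q_n$ be the dimension of the degree $n$ part of $T\big(\bigoplus_{i<r}HH^{(i)}_{*-1}(A)\big)$. Then
\[
\sum_nQ_nu^n=\frac1{1-2u-u^2-u^3-\dots-u^{2r-1}},
\]
\[
\dim HL_n(\mathfrak{gl}_r(A))=Q_n\quad(n\le 2r),\qquad\dim HL_{2r+1}(\mathfrak{gl}_r(A))=Q_{2r+1}-1 .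
\]
Hence the conjecture is false for every $r\ge2$: the two sides are not isomorphic even as graded vector spaces.
\end{theorem}

\begin{theorem}\label{thm:small}
\textup{(a)} For $r=1$ the conjecture holds for every $A$.

\textup{(b)} For $r=2$ and $A=k[\varepsilon]$,
\[
\sum_n\dim HL_n(\mathfrak{sl}_2(A))\,u^n=\frac{1+u^3}{1-u^2},\qquad\sum_n\dim HL_n(\mathfrak{gl}_2(A))\,u^n=\frac{1-u+u^2}{1-3u+2u^2-2u^3},
\]
whereas the conjecture predicts $1/(1-2u-u^2-u^3)$ for $\mathfrak{gl}_2(A)$.
\end{theorem}

Part (a) was proved in Section~\ref{sec:tests}. Thus the conjecture holds for all $A$ exactly when $r=1$, and for the dual numbers the first failure occurs in degree $2r+1$. For $r=2$ the true series begins $1+2u+5u^2+13u^3+33u^4+83u^5$ and the predicted one $1+2u+5u^2+13u^3+33u^4+84u^5$. Theorem~\ref{thm:small}(b) is not used in the proof of Theorem~\ref{thm:main}.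

Section~\ref{sec:HH} computes the predicted series, and Section~\ref{sec:r2} shows on $\mathfrak{sl}_2(k[\varepsilon])$ where a tensor algebra would come from and what prevents it. Sections~\ref{sec:E} and~\ref{sec:comparison} reduce the computation of Leibniz homology, in a range of degrees, to Lie algebra cohomology; they apply to any finite-dimensional Lie algebra. Section~\ref{sec:cohomology} computes the cohomology that is needed, and Sections~\ref{sec:proof} and~\ref{sec:all} prove Theorems~\ref{thm:main} and~\ref{thm:small}(b).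

\subsection{Conventions}
Complexes are homological. The shift $C[n]$ has $C[n]_i=C_{i-n}$ and differential $(-1)^nd$. The cone of a chain map $f:S\to R$ has $\operatorname{Cone}(f)_i=R_i\oplus S_{i-1}$ and differential $(\rho,\sigma)\mapsto(d\rho+f\sigma,-d\sigma)$; it gives the exact sequence
\begin{equation}\label{eq:cone}
H_i(S)\xrightarrow{f}H_i(R)\to H_i(\operatorname{Cone}f)\to H_{i-1}(S)\xrightarrow{f}H_{i-1}(R).
\end{equation}
Commutators, traces and tensor products follow the Koszul sign rule, so that $[u,v]=uv-(-1)^{|u||v|}vu$. There is one exception: a linear form $c$ is applied to tensors without sign, $(c\otimes1)(u\otimes v)=c(u)v$. A form defined in one degree is extended by zero to the other degrees. Coproducts are written $\Delta e=\sum e_1\otimes e_2$.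

\section{The predicted series for the dual numbers}\label{sec:HH}

\begin{proposition}\label{prop:HH}
Let $A=k[\varepsilon]$. For $n\ge1$ the space $HH_n(A)$ is one-dimensional, of weight $\lceil n/2\rceil$.
\end{proposition}

\begin{proof}
The normalized complex has basis $y_n,\ \varepsilon y_n$ in degree $n$, where $y_n=[\varepsilon|\cdots|\varepsilon]$. The inner terms of $b$ contain $\varepsilon^2=0$, so $b(y_n)=(1+(-1)^n)\,\varepsilon y_{n-1}$ for $n\ge1$ and $b(\varepsilon y_n)=0$. The cycles in degree $n\geq1$ are spanned by $\varepsilon y_n$, together with $y_n$ if $n$ is odd, and $\varepsilon y_n$ is a boundary exactly when $n$ is odd. Thus $HH_n(A)$ is spanned by $y_n$ for odd $n$ and by $\varepsilon y_n$ for even $n\ge2$.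

To find the weights we multiply the $y_n$ in the shuffle algebra; all letters being equal, $y_py_q$ is $y_{p+q}$ times the signed number of shuffles. Inserting one letter into a word of length $q$ gives the count $\sum_{j=0}^q(-1)^j$, so $y_1^2=0$ and $y_1y_{2b}=y_{2b}y_1=y_{2b+1}$. A shuffle of $y_2$ with $y_{2b}$ is a choice of positions $i<j$ in $\{1,\dots,2b+2\}$, with sign $(-1)^{(i-1)+(j-2)}$. There are $(b+1)^2$ pairs of opposite parity, of sign $+$, and $b(b+1)$ pairs of equal parity, of sign $-$. So $y_2y_{2b}=(b+1)y_{2b+2}$ and $y_{2b}=y_2^b/b!$. Hence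
\[
Y(z):=\sum_ny_nz^n=(1+y_1z)\,e^{y_2z^2}.
\]
By definition $\psi^my_n=\sum_{n_1+\dots+n_m=n}y_{n_1}\cdots y_{n_m}$ is the coefficient of $z^n$ in $Y(z)^m=(1+my_1z)e^{my_2z^2}$. Therefore $\psi^my_{2b}=m^by_{2b}$ and $\psi^my_{2b+1}=m^{b+1}y_{2b+1}$, and the same holds after multiplication by $\varepsilon$.
\end{proof}

Let $r\ge2$. The condition $\lceil(n-1)/2\rceil<r$ means $n\le2r-1$. So $\bigoplus_{i<r}HH^{(i)}_{n-1}(A)$ has dimension $2$ for $n=1$, dimension $1$ for $2\le n\le2r-1$, and is zero for $n\ge2r$. The Poincar\'e series of $T(U)$ is $1/(1-\chi)$, where $\chi$ is the series of $U$. This proves the first formula of Theorem~\ref{thm:main}: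
\begin{equation}\label{eq:Q}
Q(u):=\sum_nQ_nu^n=\frac{1}{1-2u-u^2-\dots-u^{2r-1}} .
\end{equation}

\section{The mechanism, seen on $\mathfrak{sl}_2(k[\varepsilon])$}\label{sec:r2}

This section is a guide. The computations are done by hand; the general facts that they rely on are indicated and are proved later.

\subsection*{Where a tensor algebra would come from}
In \eqref{eq:boundary} the first letter is never deleted. A chain $(m,g_1,\dots,g_n)$ of degree $n+1$ can thus be viewed as a chain of degree $n$ with coefficient $m$ in the adjoint module. Let $c:\mathfrak g\otimes\Lambda^b\mathfrak g\to k$ be a Chevalley--Eilenberg cocycle with coefficients in $\mathfrak g^*$. Feed the coefficient and $b$ of the letters to $c$: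
\begin{equation}\label{eq:capexplicit}
c_*(m,g_1,\dots,g_n)=\sum_{I}\operatorname{sgn}(I)\,c(m\otimes g_{i_1}\wedge\dots\wedge g_{i_b})\,(g_{j_1},\dots,g_{j_{n-b}}),
\end{equation}
where $I=\{i_1<\dots<i_b\}$ runs over the $b$-element subsets of $\{1,\dots,n\}$, $j_1<\dots<j_{n-b}$ are the remaining indices, and $\operatorname{sgn}(I)$ is the sign of the permutation $(i_1,\dots,i_b,j_1,\dots,j_{n-b})$. This induces a map $HL_{n+1}(\mathfrak g)\to HL_{n-b}(\mathfrak g)$ (Lemma~\ref{lem:cap}). Given cocycles $c_b$ of degrees $b$, suppose that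
\[
f=(c_{b*}):HL_{n+1}(\mathfrak g)\to\bigoplus_bHL_{n-b}(\mathfrak g)
\]
is bijective for all $n\ge0$. Then the Poincar\'e series $p$ of $HL_*(\mathfrak g)$ satisfies $p=1+\sum_bu^{b+1}p$, so $p=1/(1-\sum_bu^{b+1})$ is the series of a tensor algebra on generators $\xi_{b+1}$ of degrees $b+1$; the component $c_{b*}$ records the words that begin with $\xi_{b+1}$. On Chevalley--Eilenberg homology the analogue of $f$ is dual to $(a_b)\mapsto\sum_bc_b\cdot a_b$, and it is bijective exactly when the $c_b$ form a basis of $H^*(\mathfrak g,\mathfrak g^*)$ over $H^*(\mathfrak g)$. Proposition~\ref{prop:comparison} transfers such information to the Leibniz side.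

\subsection*{Generators}
Let $\mathfrak s=\mathfrak{sl}_2(k)$ and $\mathfrak g=\mathfrak{sl}_2(k[\varepsilon])=\mathfrak s\oplus\varepsilon\mathfrak s$, and write $x=x_0+\varepsilon x_1$ for $x\in\mathfrak g$. The center of $\mathfrak{gl}_2(k[\varepsilon])$ accounts for the term $2u$ in \eqref{eq:Q} (Proposition~\ref{prop:central}), so the conjecture predicts $p=1/(1-u^2-u^3)=1+u^2+u^3+u^4+2u^5+\cdots$.

By Lemma~\ref{lem:HS}, the cohomology of $\mathfrak g$ is $H^*(\mathfrak s)$ tensored with the cohomology of the $\mathfrak s$-invariant cochains that depend only on the $\varepsilon$-components of their arguments. Now $\Lambda^0\mathfrak s$ and $\Lambda^3\mathfrak s$ are trivial modules and $\Lambda^1\mathfrak s\cong\Lambda^2\mathfrak s\cong\mathfrak s$. With trivial coefficients the invariant cochains are spanned by $1$ and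
\begin{equation}\label{eq:t}
t(x,y,z)=3\operatorname{tr}(x_1[y_1,z_1]),
\end{equation}
and the coboundary vanishes. With coefficients in $\mathfrak g^*\cong\mathfrak g$ they are the equivariant maps $\Lambda^n\mathfrak s\to\mathfrak s\oplus\varepsilon\mathfrak s$. These are spanned by $X,\ X^2,\ \varepsilon X,\ \varepsilon X^2$, where $X(x)=x$ and $X^2(x,y)=[x,y]$. The coboundary sends $X$ to $-2\varepsilon X^2$ and kills the other three, by \eqref{eq:reldiff} below. The classes of $\varepsilon X$ and $X^2$ survive; as linear forms they are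
\begin{equation}\label{eq:c1c2}
c_1(m\otimes x)=\operatorname{tr}(m_0x_1),\qquad c_2(m\otimes x\wedge y)=\operatorname{tr}(m_1[x_1,y_1]).
\end{equation}
The form $c_1$ is the cocycle $\varphi$ of Section~\ref{sec:tests}, since $\Omega^1_{k[\varepsilon]}=k\,d\varepsilon$ and $\varepsilon\,d\varepsilon=0$. So $H^*(\mathfrak g,\mathfrak g^*)$ has generators in degrees $1$ and $2$, matching $HH_1$ and $HH_2$, the two classes of weight $1$. The conjecture counts the generators correctly.

\subsection*{Relations}
A free module on $c_1,c_2$ would contain $c_1\cdot t\ne0$ and $c_2\cdot t\neq0$ in degrees $4$ and $5$. These products vanish, since an alternating form in more than three vectors of $\mathfrak s$ is zero. Below degree $4$ there is no relation, and the comparison shows that $f:HL_{n+1}\to HL_{n-1}\oplus HL_{n-2}$ is bijective for $n\le3$ and injective for $n=4$. The dimensions $p_n$ of $HL_n(\mathfrak g)$ are then $p_0=1$, $p_1=0$, $p_2=p_3=p_4=1$, as predicted.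

For $n=4$ the target $HL_3\oplus HL_2$ has dimension $2$, and the relation is felt. Since $\varepsilon\mathfrak s$ is abelian, $(\varepsilon h,\varepsilon E_{12},\varepsilon E_{21})$ is a Leibniz cycle, and $t$ takes the value $3\operatorname{tr}(h^2)=6$ on it. So $t$ detects the one-dimensional space $HL_3(\mathfrak g)$. On the other hand,
\[
t\big(c_{1*}(m,g_1,\dots,g_4)\big)=\sum_{i=1}^4(-1)^{i-1}c_1(m\otimes g_i)\,t(g_1,\dots,\widehat{g_i},\dots,g_4)=0,
\]
because the sum is alternating in the four $\varepsilon$-components of $g_1,\dots,g_4$. Hence $c_{1*}:HL_5\to HL_3$ is zero and $p_5\le1<2$. Of the two words $\xi_2\xi_3$ and $\xi_3\xi_2$ of degree $5$, the first is missing. For general $r$ the count $\dim\mathfrak s=3$ is replaced by the Cayley--Hamilton theorem.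

\section{A Hopf algebra acting on the Leibniz complex}\label{sec:E}

In this section and the next, $\mathfrak g$ is a finite-dimensional Lie algebra. We need a coproduct on the Leibniz complex, a filtration that measures its distance from the Chevalley--Eilenberg complex, and some homotopies. Checking these against \eqref{eq:boundary} term by term is unpleasant. Instead, note two operators on words $w=(g_1,\dots,g_n)$, written on the right: $w\iota_x=(g_1,\dots,g_n,x)$ and $wx=\sum_i(g_1,\dots,[g_i,x],\dots,g_n)$. They satisfy $w\iota_yx=wx\iota_y+w\iota_{[y,x]}$, and \eqref{eq:boundary} says $d(w\iota_x)=(dw)\iota_x-(-1)^{n}wx$. We take these rules as the definition of an algebra.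

\subsection{The algebra $E$}
Let $E$ be the graded algebra generated by $\mathfrak g$ in degree $0$ and symbols $\iota_x$ in degree $1$, linear in $x\in\mathfrak g$, with relations
\begin{equation}\label{eq:relations}
xy-yx=[x,y],\qquad\iota_yx-x\iota_y=\iota_{[y,x]} .
\end{equation}
Let $L=\bigoplus_{n\ge1}L_n$ be the free graded Lie algebra on the $\iota_x$. Its enveloping algebra is the free associative algebra on the $\iota_x$, which we identify with $T(\mathfrak g)$. The second relation extends to an action of $\mathfrak g$ on $L$ by derivations, and $E=U(\mathfrak d)$ for $\mathfrak d=\mathfrak g\ltimes L$. We use the Poincar\'e--Birkhoff--Witt (PBW) theorem for graded Lie algebras in characteristic zero in the following form: if $\mathfrak b\subset\mathfrak d$ is a graded subalgebra, then $U(\mathfrak d)$ is a free left $U(\mathfrak b)$-module on the ordered monomials, without repeated odd factors, in an ordered homogeneous basis of a complement of $\mathfrak b$. In particular, multiplication $U\mathfrak g\otimes T(\mathfrak g)\to E$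 is bijective.

Let $d$ be the derivation of degree $-1$ with $dx=0$ and $d\iota_x=-x$. It respects the relations, because $d(\iota_yx-x\iota_y)=-yx+xy=-[y,x]=d\iota_{[y,x]}$. The derivation $d^2=\frac12[d,d]$ vanishes on generators, so $d^2=0$. As an enveloping algebra, $E$ is a cocommutative graded Hopf algebra in which the elements of $\mathfrak d$ are primitive; for a word,
\begin{equation}\label{eq:coproduct}
\Delta(\iota_{x_1}\cdots\iota_{x_n})=\sum_I\operatorname{sgn}(I)\,\iota_{x_{i_1}}\cdots\iota_{x_{i_b}}\otimes\iota_{x_{j_1}}\cdots\iota_{x_{j_{n-b}}},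
\end{equation}
with $I$ running over all subsets and notation as in \eqref{eq:capexplicit}. The maps $\Delta d$ and $(d\otimes1+1\otimes d)\Delta$ are derivations along $\Delta$ that agree on generators. So $\Delta$ is a chain map.

\subsection{Leibniz complexes with coefficients}
For a bounded below complex $M$ of right $\mathfrak g$-modules put
\[
CL(M)=M\otimes_{U\mathfrak g}E=M\otimes T(\mathfrak g).
\]
This is a complex because $d$ is left $U\mathfrak g$-linear. Let $M$ be a module, placed in degree $0$. Then $d(m\otimes\iota_{x_1}\cdots\iota_{x_n})=\sum_j(-1)^jm\otimes\iota_{x_1}\cdots\iota_{x_{j-1}}x_j\iota_{x_{j+1}}\cdots\iota_{x_n}$. Move $x_j$ to the left by $\iota_{x_i}x_j=x_j\iota_{x_i}+\iota_{[x_i,x_j]}$ until it acts on $m$. With $x_0=m$ and $[m,x]:=mx$ this gives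
\begin{equation}\label{eq:dCL}
d(m\otimes\iota_{x_1}\cdots\iota_{x_n})=\sum_{0\le i<j\le n}(-1)^j\,(x_0,\dots,[x_i,x_j],\dots,\widehat{x_j},\dots,x_n).
\end{equation}
For the trivial module $k$ the terms with $i=0$ vanish, so $CL(k)$ is the Leibniz complex \eqref{eq:boundary}. We write $e$ for $1\otimes e\in CL(k)$; thus $xe=0$ in $CL(k)$ for $x\in\mathfrak g$.

Let $\mathfrak g_{\mathrm{ad}}$ be the right module $\mathfrak g$ with $m\cdot x=[m,x]$, and define
\[
\Sigma:CL(\mathfrak g_{\mathrm{ad}})_{n-1}\to CL(k)_n,\qquad m\otimes e\mapsto\iota_me .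
\]
It is well defined, since $[m,x]\otimes e-m\otimes xe\mapsto(\iota_{[m,x]}-\iota_mx)e=-x\iota_me=0$, and it is bijective for $n\ge1$. From $d(\iota_me)=-me-\iota_m\,de=-\iota_m\,de$ we get $d\Sigma=-\Sigma d$. As $d:CL(k)_1\to CL(k)_0$ is zero,
\begin{equation}\label{eq:shift}
HL_0(\mathfrak g)=k,\qquad\Sigma:H_{n-1}(CL(\mathfrak g_{\mathrm{ad}}))\xrightarrow{\ \cong\ }HL_n(\mathfrak g)\quad(n\ge1).
\end{equation}

\subsection{The Chevalley--Eilenberg quotient}
Let $N=\bigoplus_{n\ge2}L_n$, an ideal of $\mathfrak d$. The space $L_2$ is spanned by the $[\iota_x,\iota_y]=\iota_x\iota_y+\iota_y\iota_x$, and $L_n=[L_1,L_{n-1}]$. We claim that $dN\subset N$. First,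
\[
d(\iota_x\iota_y+\iota_y\iota_x)=(\iota_xy-y\iota_x)+(\iota_yx-x\iota_y)=\iota_{[x,y]}+\iota_{[y,x]}=0;
\]
this is where antisymmetry of the bracket enters. Next, for every homogeneous $y\in E$,
\begin{equation}\label{eq:cartan}
d[\iota_x,y]+[\iota_x,dy]=-[x,y]=[y,x],
\end{equation}
and induction gives $dL_n\subset L_{n-1}$ for $n\ge3$.

For $u\in\mathfrak d$ and $\nu\in N$ we have $u\nu=\pm\nu u+[u,\nu]$ with $[u,\nu]\in N$. Hence $J:=NE=EN$ is a two-sided ideal. It is stable under $d$, and $\Delta J\subset J\otimes E+E\otimes J$ because $N$ consists of primitive elements. So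
\[
\bar E=E/J=U(\mathfrak d/N)=U\mathfrak g\otimes\Lambda\mathfrak g
\]
is again a differential graded Hopf algebra, and $e\mapsto\bar e$ respects $d$ and $\Delta$. Put $CE(M)=M\otimes_{U\mathfrak g}\bar E=M\otimes\Lambda\mathfrak g$, and let $\pi:CL(M)\to CE(M)$ be the projection. For a module $M$, formula \eqref{eq:dCL} becomes
\begin{multline*}
d(m\otimes x_1\wedge\dots\wedge x_n)=\sum_j(-1)^jmx_j\otimes x_1\wedge\cdots\widehat{x_j}\cdots\wedge x_n\\
+\sum_{i<j}(-1)^{i+j-1}m\otimes[x_i,x_j]\wedge x_1\wedge\cdots\widehat{x_i}\cdots\widehat{x_j}\cdots\wedge x_n ,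
\end{multline*}
so $CE(M)$ is the Chevalley--Eilenberg complex and computes $H_*(\mathfrak g,M)$. The cochains are $C^n(\mathfrak g,M^*)=\operatorname{Hom}(M\otimes\Lambda^n\mathfrak g,k)$ with coboundary $c\mapsto c\circ d$, and $H^n(\mathfrak g,M^*)=H_n(\mathfrak g,M)^*$. We write $H_*(\mathfrak g)$, $H^*(\mathfrak g)$ when $M=k$, and $H^*(\mathfrak g,\mathfrak g^*)$ when $M=\mathfrak g_{\mathrm{ad}}$.

For $c\in C^n(\mathfrak g,M^*)$ and $a\in C^l(\mathfrak g,k)$ define
\[
(c\cdot a)(m\otimes e)=\sum c(m\otimes e_1)\,a(e_2),\qquad(a\cdot c)(m\otimes e)=\sum a(e_1)\,c(m\otimes e_2)\qquad(e\in\bar E).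
\]
By \eqref{eq:coproduct} these are the usual wedge products. They are associative by coassociativity, $a\cdot c=(-1)^{nl}c\cdot a$ by cocommutativity, and $(c\cdot a)\circ d=(c\circ d)\cdot a+(-1)^nc\cdot(a\circ d)$ because $\Delta$ is a chain map. So $H^*(\mathfrak g,M^*)$ is a right $H^*(\mathfrak g)$-module.

\subsection{Cap products}
\begin{lemma}\label{lem:cap}
Let $M$ be a module, $c\in C^n(\mathfrak g,M^*)$, and $Y$ a bounded below complex of right $\mathfrak g$-modules. Give $M\otimes Y$ the action $(m\otimes y)x=mx\otimes y+m\otimes yx$. Define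
\begin{align*}
c_*&:CL(M)\to CL(k), & c_*(m\otimes e)&=\sum c(m\otimes\bar e_1)\,e_2,\\
c_*&:CE(M\otimes Y)\to CE(Y), & c_*((m\otimes y)\otimes e)&=\sum(-1)^{|y||e_1|}c(m\otimes e_1)\,y\otimes e_2 .
\end{align*}
\textup{(a)} Both maps are well defined, and the second is natural in $Y$. If $c$ is a cocycle, then $c_*d=(-1)^ndc_*$, so they are chain maps to $CL(k)[n]$ and $CE(Y)[n]$.

\textup{(b)} For $Y=k$ we have $\pi c_*=c_*\pi$, and $a\circ c_*=c\cdot a$ for $a\in C^*(\mathfrak g,k)$.

\textup{(c)} For $a\in C^*(\mathfrak g,k)$ we have $a_*c_*=(c\cdot a)_*$, on $CL(M)$ and on $CE(M\otimes Y)$.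
\end{lemma}

By \eqref{eq:coproduct}, $c_*$ on $CL(\mathfrak g_{\mathrm{ad}})$ is the map \eqref{eq:capexplicit}.

\begin{proof}
(a) Consider $m\otimes e\mapsto\sum(m\otimes\bar e_1)\otimes e_2\in CE(M)\otimes CL(k)$. Since $\Delta(xe)=\sum xe_1\otimes e_2+\sum e_1\otimes xe_2$ and $xe_2=0$ in $CL(k)$, the image of $m\otimes xe$ is $\sum(m\otimes x\bar e_1)\otimes e_2$, which is the image of $mx\otimes e$. So the map is defined on $CL(M)$, and it is a chain map because $\Delta$ is. In the same way consider $(m\otimes y)\otimes e\mapsto\sum(-1)^{|y||e_1|}(m\otimes e_1)\otimes(y\otimes e_2)\in CE(M)\otimes CE(Y)$. The images of $(m\otimes y)x\otimes e$ and of $(m\otimes y)\otimes xe$ are both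
\[
\sum(-1)^{|y||e_1|}\big((mx\otimes e_1)\otimes(y\otimes e_2)+(m\otimes e_1)\otimes(yx\otimes e_2)\big).
\]
The map is $\Delta$ followed by the Koszul interchange of $y$ and $e_1$, hence a chain map. In both cases $c_*$ is the composite with $c\otimes1$. If $c\circ d=0$, then $c\otimes1$ sends $d(u\otimes v)=du\otimes v+(-1)^{|u|}u\otimes dv$ to $(-1)^nc(u)\,dv$.

(b) Both statements are read off from the formulas.

(c) By coassociativity, $a_*c_*(m\otimes e)=\sum c(m\otimes\bar e_1)a(\bar e_2)e_3=(c\cdot a)_*(m\otimes e)$. On $CE(M\otimes Y)$ the signs multiply to $(-1)^{|y|(|e_1|+|e_2|)}$, which is the sign in $(c\cdot a)_*$.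
\end{proof}

\subsection{Central summands}
The next result lets us pass from $\mathfrak{sl}_r(A)$ to $\mathfrak{gl}_r(A)$.

\begin{proposition}\label{prop:central}
Let $\mathfrak a$ be a finite-dimensional abelian Lie algebra. Then
\[
HL_*(\mathfrak g\oplus\mathfrak a)\cong\bigoplus_{m\ge0}HL_*(\mathfrak g)\otimes\big(\mathfrak a[1]\otimes HL_*(\mathfrak g)\big)^{\otimes m}.
\]
Hence the Poincar\'e series $p$ of $HL_*(\mathfrak g)$ and $P$ of $HL_*(\mathfrak g\oplus\mathfrak a)$ satisfy
\begin{equation}\label{eq:central}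
1/P=1/p-u\dim\mathfrak a .
\end{equation}
\end{proposition}

A word in $\mathfrak g\oplus\mathfrak a$ is a sequence of words in $\mathfrak g$ separated by letters from $\mathfrak a$, but the boundary brackets letters across the separators. The first step of the proof removes this twisting.

\begin{proof}
\emph{Untwisting.} Let $R$ be a bounded below right differential graded $E$-module. We claim that $CL(R)\cong R\otimes CL(k)$ as complexes, through $\rho\otimes e\mapsto\sum\rho e_1\otimes e_2$. For $x\in\mathfrak g$ the image of $\rho\otimes xe$ is $\sum\rho xe_1\otimes e_2+\sum\rho e_1\otimes xe_2$, and the last sum is zero; so the map is well defined. It is a chain map because $\Delta$ and the action $R\otimes E\to R$ are. By \eqref{eq:coproduct}, on $R\otimes T(\mathfrak g)$ it is the identity plus terms with a shorter second factor, hence bijective.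

\emph{Splitting off the last letter from $\mathfrak a$.} Let $E'\supset E$ be the algebra attached to $\mathfrak g\oplus\mathfrak a$. The Leibniz complex $T(\mathfrak g\oplus\mathfrak a)$ is a right differential graded $E'$-module. Brackets with elements of $\mathfrak a$ vanish, so $d$ and the action of $E$ preserve the span $C^{(m)}$ of the words with $m$ letters from $\mathfrak a$ and all other letters from $\mathfrak g$; and $C^{(0)}=CL(k)$. For $m\ge1$ let $R_m\subset C^{(m)}$ be spanned by the words $w\iota_a$ with $w\in C^{(m-1)}$, $a\in\mathfrak a$. As $a$ is central, $wa=0$, so $d(w\iota_a)=(dw)\iota_a$; also $w\iota_ax=wx\iota_a$ for $x\in\mathfrak g$. Thus $R_m\cong C^{(m-1)}\otimes\mathfrak a[1]$ is a complex of right $\mathfrak g$-modules. Multiplication $CL(R_m)=R_m\otimes_{U\mathfrak g}E\to C^{(m)}$ is a chain map, and it is bijective since each word splits uniquely after its last letter from $\mathfrak a$.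

The subspace $R_m$ is not stable under $\iota_x$, but its $\mathfrak g$-action extends to another $E$-action, $(w\otimes a)\cdot e=(-1)^{|e|}we\otimes a$. This action is compatible with $d$:
\[
d\big((w\otimes a)e\big)=(-1)^{|e|}\big(dw\,e+(-1)^{|w|}w\,de\big)\otimes a=\big(d(w\otimes a)\big)e+(-1)^{|w|+1}(w\otimes a)\,de .
\]
By the first step $C^{(m)}\cong C^{(m-1)}\otimes\mathfrak a[1]\otimes CL(k)$. Induction on $m$ and the K\"unneth formula give the isomorphism, and $P=\sum_mp\,(up\dim\mathfrak a)^m=p/(1-up\dim\mathfrak a)$.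
\end{proof}

\section{Comparison of the Leibniz and Chevalley--Eilenberg complexes}\label{sec:comparison}

The kernel of $\pi:CL(M)\to CE(M)$ is large and is not acyclic in general. The $J$-adic filtration cuts it into Chevalley--Eilenberg complexes with coefficients in complexes $Y_p$ that we do not compute. Two properties of $Y_p$ suffice: it starts in degree $2p$, and $\mathfrak g$ acts trivially on its homology. A statement about cap products with trivial coefficients then propagates to every layer.

\subsection{The filtration}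
Let $\mathfrak n$ be the augmentation ideal of $U(N)\subset E$, and put $Y_p=\mathfrak n^p/\mathfrak n^{p+1}$, with $Y_0=k$. Since $dN\subset N$ and $[N,\mathfrak g]\subset N$, this is a complex of right $\mathfrak g$-modules for $y\cdot x=[y,x]$. It lies in degrees $\ge2p$.

\begin{lemma}\label{lem:filtration}
Let $M$ be a module.

\textup{(a)} The Lie algebra $\mathfrak g$ acts trivially on $H_*(Y_p)$.

\textup{(b)} The complexes $F^p=F^pCL(M)=M\otimes_{U\mathfrak g}J^p$ form a decreasing filtration of $CL(M)$, with $F^p$ in degrees $\ge2p$, and $m\otimes ye\leftrightarrow(m\otimes y)\otimes\bar e$ is an isomorphism of complexes $F^p/F^{p+1}\cong CE(M\otimes Y_p)$. For $p=0$ it is induced by $\pi$.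

\textup{(c)} For $c\in C^n(\mathfrak g,M^*)$ the map $c_*$ sends $F^pCL(M)$ to $F^pCL(k)$ and induces $c_*:CE(M\otimes Y_p)\to CE(Y_p)$ on the quotients.
\end{lemma}

\begin{proof}
(a) The derivation $[\iota_x,-]$ preserves $N$, hence each $\mathfrak n^p$, and acts on $Y_p$. By \eqref{eq:cartan} it is a homotopy from the action of $x$ to zero.

(b) From $EN=NE$ we get $J^p=N^pE=\mathfrak n^pE$. By PBW, $E=U(N)\otimes\Gamma$, where $\Gamma$ is spanned by the ordered monomials in a basis of $\mathfrak g\oplus L_1$. So $J^p=\mathfrak n^p\otimes\Gamma$, the map $\Gamma\to\bar E$ is bijective, and $J^p/J^{p+1}=Y_p\otimes\Gamma$. The map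
\[
Y_p\otimes\bar E\to J^p/J^{p+1},\qquad y\otimes\bar e\mapsto ye,
\]
is well defined because $\mathfrak n^{p+1}E$ and $\mathfrak n^pJ$ lie in $J^{p+1}$; it is bijective by what precedes, and a chain map because $d$ is a derivation. As $x(ye)=[x,y]e+y\,xe$, it is left $U\mathfrak g$-linear for the diagonal action on $Y_p\otimes\bar E$, with $x$ acting on $Y_p$ by $[x,-]$.

This diagonal module is free. Indeed, $\bar E$ is a direct sum of copies of $U\mathfrak g$, and for any left module $W$ the map $U\mathfrak g\otimes W\to W\otimes U\mathfrak g$, $u\otimes w\mapsto u(w\otimes1)$, is bijective, being the interchange of factors on the associated graded spaces for the PBW filtration of $U\mathfrak g$. Hence $0\to J^{p+1}\to J^p\to J^p/J^{p+1}\to0$ splits over $U\mathfrak g$, so $F^{p+1}\subset F^p$ with quotient $M\otimes_{U\mathfrak g}(Y_p\otimes\bar E)$. This quotient and $CE(M\otimes Y_p)$ are both obtained from the complex $M\otimes Y_p\otimes\bar E$ by imposing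
\[
mx\otimes y\otimes\bar e+m\otimes[y,x]\otimes\bar e=m\otimes y\otimes x\bar e .
\]

(c) The elements $ye$ with $y=\nu_1\cdots\nu_p$, $\nu_i\in N$ homogeneous, span $J^p$, and such $y$ span $Y_p$. In $\Delta(ye)=\prod_i(\nu_i\otimes1+1\otimes\nu_i)\,\Delta(e)$, every term with some $\nu_i$ in the first factor lies in $J\otimes E$. What remains is $(1\otimes y)\Delta(e)$, so $c_*(m\otimes ye)=\sum(-1)^{|y||e_1|}c(m\otimes\bar e_1)\,ye_2$.
\end{proof}

\subsection{From trivial coefficients to all layers}
\begin{lemma}\label{lem:devissage}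
Let $\Phi$ be a functor from bounded below complexes of right $\mathfrak g$-modules to complexes, and let $j$ be an integer. Assume:
\begin{enumerate}
\item[(i)] $\Phi$ is exact and preserves quasi-isomorphisms;
\item[(ii)] if $Y$ lies in degrees $\ge n$, so does $\Phi(Y)$;
\item[(iii)] $H_i(\Phi(W[n]))=0$ for $i<j+n$, for every trivial module $W$ and every $n$.
\end{enumerate}
If $Y$ lies in degrees $\ge q$ and $\mathfrak g$ acts trivially on $H_*(Y)$, then $H_i(\Phi(Y))=0$ for $i<j+q$.
\end{lemma}

\begin{proof}
Let $Y^{\ge n}=(\cdots\to Y_{n+2}\to Y_{n+1}\to Z_n(Y)\to0)$, where $Z_n(Y)$ denotes the cycles, so that $Y^{\ge q}=Y$. The quotient $Y^{\ge n}/Y^{\ge n+1}$ is the complex $Y_{n+1}/Z_{n+1}(Y)\to Z_n(Y)$ with injective differential, and it maps equivariantly and quasi-isomorphically onto $H_n(Y)[n]$. Fix $i<j+q$. By (i) and (iii), $H_i(\Phi(Y^{\ge n+1}))\to H_i(\Phi(Y^{\ge n}))$ is onto for all $n\ge q$, and by (ii) $H_i(\Phi(Y^{\ge n}))=0$ for $n>i$.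
\end{proof}

\begin{proposition}\label{prop:comparison}
Let $c_b\in C^{n_b}(\mathfrak g,\mathfrak g^*)$ be finitely many cocycles, and put
\[
f=(c_{b*}):CL(\mathfrak g_{\mathrm{ad}})\to\bigoplus_bCL(k)[n_b],\qquad f_Y=(c_{b*}):CE(\mathfrak g_{\mathrm{ad}}\otimes Y)\to\bigoplus_bCE(Y)[n_b].
\]
If $H_i(\operatorname{Cone}f_k)=0$ for $i<j$, then the map $H_i(\operatorname{Cone}f)\to H_i(\operatorname{Cone}f_k)$ induced by $\pi$ is an isomorphism for $i\le j+1$.
\end{proposition}

The range $i\le j+1$ includes the first two degrees in which $\operatorname{Cone}f_k$ may have homology. We shall need both.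

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:devissage} for $\Phi(Y)=\operatorname{Cone}f_Y$. As a graded space $CE(Y)=Y\otimes\Lambda\mathfrak g$, which gives exactness and (ii). Filtering $CE(Y)$ by the degree in $\Lambda\mathfrak g$ gives finitely many quotients $Y\otimes\Lambda^l\mathfrak g$ with the differential of $Y$; so $CE(-)$ preserves quasi-isomorphisms, and so does $\Phi$ by \eqref{eq:cone} and the five lemma. For (iii), let $W$ be trivial. Up to a shift by $n$, the map $f_{W[n]}$ is $f_k\otimes W$ with both differentials multiplied by $(-1)^n$ and the component $b$ multiplied by $(-1)^{nn_b}$. By \eqref{eq:cone}, the cone of a map has no homology in degree $i$ if and only if the map is onto on $H_i$ and injective on $H_{i-1}$, and these signs do not affect this condition.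

By Lemma~\ref{lem:filtration}, the kernel of the surjection $\operatorname{Cone}f\to\operatorname{Cone}f_k$ is the cone of $f$ restricted to $F^1$. It has a filtration, finite in each degree, with quotients $\operatorname{Cone}f_{Y_p}$, $p\ge1$, whose homology vanishes in degrees $<j+2p$. So the homology of the kernel vanishes in degrees $\le j+1$, and the long exact sequence gives the claim.
\end{proof}

\begin{example}\label{ex:field}
Let $\mathfrak s=\mathfrak{sl}_r(k)$, $r\ge2$. Whitehead's theorem, recalled in Section~\ref{sec:cohomology}, gives $H^*(\mathfrak s,\mathfrak s^*)=0$. Apply Proposition~\ref{prop:comparison} to the empty family: $\operatorname{Cone}f_k=CE(\mathfrak s_{\mathrm{ad}})[1]$ is acyclic, so any $j$ is allowed and $CL(\mathfrak s_{\mathrm{ad}})$ is acyclic. By \eqref{eq:shift}, $HL_n(\mathfrak s)=0$ for $n\ge1$, and by \eqref{eq:central} the series of $HL_*(\mathfrak{gl}_r(k))$ is $1/(1-u)$. This is the predicted series, since $HH_*(k)$ is $k$ in degree $0$.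
\end{example}

\section{The module $H^*(\mathfrak g,\mathfrak g^*)$ for $\mathfrak g=\mathfrak{sl}_r(k[\varepsilon])$}\label{sec:cohomology}

From now on $r\ge2$, $\mathfrak s=\mathfrak{sl}_r(k)$, $\mathfrak h=\varepsilon\mathfrak s$ and $\mathfrak g=\mathfrak{sl}_r(k[\varepsilon])=\mathfrak s\ltimes\mathfrak h$. The ideal $\mathfrak h$ is abelian and isomorphic to $\mathfrak s$ as an $\mathfrak s$-module. We want generators of $H^*(\mathfrak g,\mathfrak g^*)$ over $H^*(\mathfrak g)$ and the first relations among them. Three textbook facts are used, all in characteristic zero.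
\begin{itemize}
\item \emph{Complete reducibility}: finite-dimensional $\mathfrak s$-modules are semisimple.
\item \emph{Whitehead's theorem}: $H^*(\mathfrak s,W)=0$ if $W$ is a finite-dimensional simple nontrivial $\mathfrak s$-module.
\item \emph{First fundamental theorem for $GL_r$}: the multilinear forms on $M_r(k)^n$ that are invariant under simultaneous conjugation (equivalently, under the adjoint action of $\mathfrak{gl}_r(k)$) are spanned by products of traces of monomials, each variable occurring once. Applied to $\operatorname{tr}(\omega(x_1,\dots,x_n)x_{n+1})$, this shows that the equivariant multilinear maps $\omega:M_r(k)^n\to M_r(k)$ are spanned by such products times a monomial.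
\end{itemize}

\subsection{Reduction to relative cochains}
Let $M$ be a finite-dimensional right $\mathfrak g$-module. Decompose $CE(M)=\bigoplus_{q,l}M\otimes\Lambda^q\mathfrak h\otimes\Lambda^l\mathfrak s$, writing the letters from $\mathfrak h$ first. In \eqref{eq:dCL} sort the terms by the deleted letter $x_j$. Then $d=d'+d''$, where $d'$ deletes a letter from $\mathfrak s$ and is $(-1)^q$ times the Chevalley--Eilenberg boundary of $\mathfrak s$ with coefficients in $M\otimes\Lambda^q\mathfrak h$, while $d''$ deletes a letter $\eta_j$ from $\mathfrak h$; as $\mathfrak h$ is abelian, only the action on $M$ contributes, and $d''(m\otimes\eta_1\wedge\dots\wedge\eta_q\otimes\sigma)=\sum_j(-1)^jm\eta_j\otimes\eta_1\wedge\cdots\widehat{\eta_j}\cdots\wedge\eta_q\otimes\sigma$.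

A \emph{relative cochain} is an $\mathfrak s$-invariant form $c$ on $M\otimes\Lambda^q\mathfrak h$, extended by zero to the summands with $l\ge1$. Invariance means $c\circ d'=0$, so $c\circ d=c\circ d''$, which is again relative since $d''$ is $\mathfrak s$-equivariant. Let $C^*(\mathfrak g,\mathfrak s;M^*)$ be this subcomplex and $H^*(\mathfrak g,\mathfrak s;M^*)$ its cohomology. Cochains on $\mathfrak s$ are viewed as cochains on $\mathfrak g$ through $\mathfrak g\to\mathfrak g/\mathfrak h=\mathfrak s$. The following is an instance of \cite[Theorem~13]{HS}; we include the proof.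

\begin{lemma}\label{lem:HS}
The product $H^*(\mathfrak g,\mathfrak s;M^*)\otimes H^*(\mathfrak s)\to H^*(\mathfrak g,M^*)$, $c\otimes a\mapsto c\cdot a$, is an isomorphism.
\end{lemma}

\begin{proof}
The product $C^*(\mathfrak g,\mathfrak s;M^*)\otimes C^*(\mathfrak s,k)\to C^*(\mathfrak g,M^*)$ is a map of complexes, and $(c\cdot a)(m\otimes\eta\otimes\sigma)=c(m\otimes\eta)a(\sigma)$. Filter both sides by the degree $\ge q$ in $\Lambda\mathfrak h^*$. On the $q$-th quotient only $d'$ survives, and the map is the inclusion $C^*(\mathfrak s,W^{\mathfrak s})\subset C^*(\mathfrak s,W)$ for $W=(M\otimes\Lambda^q\mathfrak h)^*$. By complete reducibility $W=W^{\mathfrak s}\oplus W'$ with $W'$ a sum of nontrivial simple modules, and $H^*(\mathfrak s,W')=0$. So the map is a quasi-isomorphism on each quotient of a finite filtration, hence a quasi-isomorphism. The K\"unneth formula concludes.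
\end{proof}

For $M=k$ we have $d''=0$. Identifying $\mathfrak h$ with $\mathfrak s$, we obtain
\begin{equation}\label{eq:Hg}
H^*(\mathfrak g)=B\otimes H^*(\mathfrak s),\qquad B=(\Lambda\mathfrak s^*)^{\mathfrak s},
\end{equation}
where $\beta\in B$ is the cocycle on $\mathfrak g$ that evaluates $\beta$ on $\varepsilon$-components.

\subsection{Equivariant matrix-valued forms}
For $M=\mathfrak g_{\mathrm{ad}}$ the relative cochains will be equivariant forms with values in traceless matrices. It is easier to allow all matrices, because they form an algebra. On $\Lambda\mathfrak s^*\otimes M_r(k)=\operatorname{Hom}(\Lambda\mathfrak s,M_r(k))$ use the product $(\omega\omega')(e)=\sum\omega(e_1)\omega'(e_2)$, with the coproduct \eqref{eq:coproduct}, and let $\mathcal A$ be the subalgebra of $\mathfrak s$-equivariant forms. We view $B\subset\mathcal A$ as the forms with scalar values; they are central in the graded sense. The trace $\operatorname{tr}:\mathcal A\to B$ is right $B$-linear and satisfies $\operatorname{tr}(\omega\omega')=(-1)^{|\omega||\omega'|}\operatorname{tr}(\omega'\omega)$.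 Let $X\in\mathcal A$ be the $1$-form $X(x)=x$. Then
\[
X^n(x_1,\dots,x_n)=\sum_\sigma\operatorname{sgn}(\sigma)\,x_{\sigma(1)}\cdots x_{\sigma(n)} .
\]
Put $t_i=\operatorname{tr}X^{2i+1}\in B$, so $t_0=0$. Even powers have no trace: $\operatorname{tr}(X\cdot X^{2i-1})=-\operatorname{tr}(X^{2i-1}\cdot X)$ gives $\operatorname{tr}X^{2i}=0$ for $i\ge1$.

\begin{lemma}\label{lem:CH}
We have $X^{2r}=0$, and for all $b\ge0$,
\begin{equation}\label{eq:CH}
X^bt_{r-1}=rX^{2r-1+b}-\sum_{i=1}^{r-2}X^{b+2i}\,t_{r-1-i}.
\end{equation}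
\end{lemma}

\begin{proof}
The entries of $X$ anticommute, so Cayley--Hamilton does not apply to $X$, and applied to $X^2$ it only gives $X^{2r}=0$. To see odd powers, adjoin an odd variable $\eta$ and let $Z=X^2+\eta X$, a matrix over the commutative even part of $\Lambda\mathfrak s^*\otimes\Lambda[\eta]$. Since $X^2$ and $\eta X$ commute and $(\eta X)^2=0$, we have $Z^m=X^{2m}+m\eta X^{2m-1}$ and $\operatorname{tr}Z^m=m\eta t_{m-1}$ for $m\ge1$. Let $e_m$ be the coefficients with $\det(z-Z)=\sum_{m=0}^r(-1)^me_mz^{r-m}$. Newton's formulas read $me_m=\sum_{i=1}^m(-1)^{i-1}e_{m-i}\operatorname{tr}Z^i$. By induction $e_m$ is a multiple of $\eta$ for $m\ge1$, so only the term $i=m$ survives and $e_m=(-1)^{m-1}\eta t_{m-1}$. Cayley--Hamilton gives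
\[
0=\sum_{m=0}^r(-1)^me_mZ^{r-m}=X^{2r}+\eta\Big(rX^{2r-1}-\sum_{m=1}^rt_{m-1}X^{2(r-m)}\Big).
\]
Thus $X^{2r}=0$ and $rX^{2r-1}=\sum_{i=0}^{r-2}X^{2i}t_{r-1-i}$, as $t_0=0$ and even powers of $X$ commute with $B$. Multiply on the left by $X^b$.
\end{proof}

For $S\subset\{1,\dots,r-1\}$ let $t_S$ be the product of the $t_i$, $i\in S$, in increasing order.

\begin{lemma}\label{lem:A}
\textup{(a)} $B$ is the exterior algebra on $t_1,\dots,t_{r-1}$, and $t_1\cdots t_{r-1}$ spans $\Lambda^{r^2-1}\mathfrak s^*$.

\textup{(b)} Let $\Lambda'\subset B$ be the subalgebra generated by $t_1,\dots,t_{r-2}$. Then $\mathcal A$ is a free right $\Lambda'$-module with basis $1,X,\dots,X^{2r-1}$.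
\end{lemma}

\begin{proof}
Let $\omega\in\mathcal A$ have degree $n$. Compose it with the projection $M_r(k)\to\mathfrak s$ along the scalars in each variable, apply the first fundamental theorem, antisymmetrize (dividing by $n!$), and restrict to $\mathfrak s$. The antisymmetrization of a monomial of length $a$ times traces of monomials of lengths $a_1,\dots,a_l$ is $\pm X^a\operatorname{tr}X^{a_1}\cdots\operatorname{tr}X^{a_l}$. The same argument applies to scalar forms. Since $X^{2r}=0$ and $t_i=0$ for $i\ge r$, the algebra $B$ is generated by $t_1,\dots,t_{r-1}$, and $\mathcal A=\sum_{a=0}^{2r-1}X^aB$.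

(a) The $t_i$ have odd degree, so they anticommute, have square zero, and the $t_S$ span $B$. The line $\Lambda^{r^2-1}\mathfrak s^*$ lies in $B$, because $\mathfrak s=[\mathfrak s,\mathfrak s]$ acts trivially on one-dimensional modules. As $\sum_{i=1}^{r-1}(2i+1)=r^2-1$, the only $t_S$ of that degree is $t_1\cdots t_{r-1}$, which is therefore nonzero. If $\sum_S\lambda_St_S=0$ and $S_0$ is minimal for inclusion among the $S$ with $\lambda_S\ne0$, multiplication by the product of the $t_i$, $i\notin S_0$, kills all terms but one and gives $\lambda_{S_0}t_1\cdots t_{r-1}=0$, a contradiction.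

(b) Since $B=\Lambda'\oplus t_{r-1}\Lambda'$, formula \eqref{eq:CH} shows that the elements $X^at_S$, with $0\le a\le2r-1$ and $S\subset\{1,\dots,r-2\}$, span $\mathcal A$. For independence, pair $\omega$ and $\omega'$ by taking the coefficient of $t_1\cdots t_{r-1}$ in $\operatorname{tr}(\omega\omega')$. We have $\operatorname{tr}(X^at_SX^{a'}t_{S'})=\pm\operatorname{tr}(X^{a+a'})\,t_St_{S'}$, and $\operatorname{tr}X^{a+a'}$ is $r$, some $t_i$ with $i\le r-1$, or zero. The factor $t_{r-1}$ can only come from this trace. So the pairing is nonzero exactly when $a+a'=2r-1$ and $S'$ is the complement of $S$ in $\{1,\dots,r-2\}$. The Gram matrix has exactly one nonzero entry in each row and column, hence is invertible.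
\end{proof}

\subsection{Generators and relations}
The form $\langle x,y\rangle=\operatorname{tr}(x_0y_1+x_1y_0)$ on $\mathfrak g$, the coefficient of $\varepsilon$ in $\operatorname{tr}(xy)$, is symmetric and satisfies $\langle y,[m,x]\rangle=\langle[x,y],m\rangle$. It is nondegenerate because the trace form of $\mathfrak s$ is. Let $\mathcal A_0\subset\mathcal A$ be the forms of trace zero, so that $\mathcal A=\mathcal A_0\oplus B$. An element $\omega\in\mathcal A_0\oplus\varepsilon\mathcal A_0$ of degree $n$ defines the relative cochain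
\[
m\otimes\varepsilon x_1\wedge\dots\wedge\varepsilon x_n\mapsto\langle\omega(x_1,\dots,x_n),m\rangle,
\]
and this identifies $\mathcal A_0\oplus\varepsilon\mathcal A_0$ with $C^*(\mathfrak g,\mathfrak s;\mathfrak g^*)$ as right $B$-modules. The coboundary of this cochain takes on $m\otimes\varepsilon x_1\wedge\dots\wedge\varepsilon x_{n+1}$ the value
\[
\sum_j(-1)^j\big\langle\omega(\dots\widehat{x_j}\dots),[m,\varepsilon x_j]\big\rangle=\Big\langle\varepsilon\sum_j(-1)^j\big[x_j,\omega(\dots\widehat{x_j}\dots)\big],m\Big\rangle .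
\]
Now $(X\omega)(x_1,\dots,x_{n+1})=\sum_j(-1)^{j-1}x_j\,\omega(\dots\widehat{x_j}\dots)$ and $(\omega X)(x_1,\dots,x_{n+1})=\sum_j(-1)^{n+1-j}\omega(\dots\widehat{x_j}\dots)\,x_j$. Hence the coboundary is
\begin{equation}\label{eq:reldiff}
\omega+\varepsilon\omega'\mapsto-\varepsilon[X,\omega]\qquad(\omega,\omega'\in\mathcal A_0).
\end{equation}
For $1\le b\le2r-2$ define relative cocycles of degree $b$ by
\[
c_b=X^b\quad(b\text{ even}),\qquad c_b=\varepsilon\big(X^b-\tfrac1r\operatorname{tr}X^b\big)\quad(b\text{ odd}).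
\]
For $r=2$ these are the forms \eqref{eq:c1c2}, and $t_1$ is the form \eqref{eq:t}. Let $V=\bigoplus_{b=1}^{2r-2}kv_b$ with $|v_b|=b$, and put
\[
\rho_b=v_b\otimes t_{r-1}+\sum_{i\ge1,\ b+2i\le2r-2}v_{b+2i}\otimes t_{r-1-i}\ \in V\otimes B,\qquad|\rho_b|=2r-1+b .
\]
In the sum $1\le i\le r-2$, so each $t_{r-1-i}$ lies in $\Lambda'$.

\begin{proposition}\label{prop:relations}
The map $\mu:V\otimes H^*(\mathfrak g)\to H^*(\mathfrak g,\mathfrak g^*)$, $v_b\otimes a\mapsto c_b\cdot a$, is onto, with kernel $\mathrm{Rel}=\big(\bigoplus_b\rho_b\Lambda'\big)\otimes H^*(\mathfrak s)$, where the $\rho_b$ are independent over $\Lambda'$. In particular $\mathrm{Rel}^i=0$ for $i<2r$, $\mathrm{Rel}^{2r}=k\rho_1$ and $\mathrm{Rel}^{2r+1}=k\rho_2$.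
\end{proposition}

\begin{proof}
By \eqref{eq:reldiff}, $H^*(\mathfrak g,\mathfrak s;\mathfrak g^*)=\mathcal K\oplus\varepsilon\,\mathcal C$, where $\mathcal K$ and $\mathcal C$ are the kernel and the cokernel of $[X,-]$ on $\mathcal A_0$. The operator $[X,-]$ on $\mathcal A$ is right $B$-linear, kills $B$, and has image in $\mathcal A_0$. So the projection $\omega\mapsto\omega-\frac1r\operatorname{tr}\omega$ induces isomorphisms of $B$-modules
\[
\ker([X,-]|_{\mathcal A})/B\cong\mathcal K,\qquad\mathcal A/([X,\mathcal A]+B)\cong\mathcal C .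
\]
We have $[X,X^a]=0$ for $a$ even and $[X,X^a]=2X^{a+1}$ for $a$ odd, and $X^{2r}=0$. By Lemma~\ref{lem:A}(b), the kernel on $\mathcal A$ has $\Lambda'$-basis $1,X^2,\dots,X^{2r-2},X^{2r-1}$; the image has basis $X^2,X^4,\dots,X^{2r-2}$; and $\mathcal A/[X,\mathcal A]$ has basis $1,X,X^3,\dots,X^{2r-1}$. The submodule $B$ has $\Lambda'$-basis $1$ and $t_{r-1}=rX^{2r-1}-\sum_{i=1}^{r-2}X^{2i}t_{r-1-i}$. In the basis of the kernel we may replace $X^{2r-1}$ by $t_{r-1}$, so $\mathcal K$ is $\Lambda'$-free on $X^2,\dots,X^{2r-2}$. Modulo $[X,\mathcal A]$ we have $t_{r-1}\equiv rX^{2r-1}$, so $\mathcal C$ is $\Lambda'$-free on the classes of $X,X^3,\dots,X^{2r-3}$, and the class of $X^{2r-1}$ is zero. Thus $c_1,\dots,c_{2r-2}$ is a $\Lambda'$-basis of $H^*(\mathfrak g,\mathfrak s;\mathfrak g^*)$.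

For $b\ge1$ the term $X^{2r-1+b}$ in \eqref{eq:CH} is zero, and so are the terms with $b+2i\ge2r$; a term with $b+2i=2r-1$ occurs only for odd $b$ and vanishes in $\mathcal C$. Hence $c_b\cdot t_{r-1}=-\sum c_{b+2i}\cdot t_{r-1-i}$ in cohomology, with the sum as in $\rho_b$. The $\Lambda'$-module $V\otimes B$ is free on the $v_b\otimes1$ and $v_b\otimes t_{r-1}$, hence on the $v_b\otimes1$ and $\rho_b$. The map $V\otimes B\to H^*(\mathfrak g,\mathfrak s;\mathfrak g^*)$, $v_b\otimes\beta\mapsto c_b\cdot\beta$, sends the first family to a basis and the second to zero. So it is onto with kernel $\bigoplus_b\rho_b\Lambda'$. By \eqref{eq:Hg}, Lemma~\ref{lem:HS} and associativity, $\mu$ is this map tensored with $H^*(\mathfrak s)$. The last statement holds because $\Lambda'\otimes H^*(\mathfrak s)$ is $k$ in degree $0$ and zero in degree $1$, where $H^1(\mathfrak s)=(\mathfrak s/[\mathfrak s,\mathfrak s])^*=0$; the element $\rho_2$ exists since $r\ge2$.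
\end{proof}

By Proposition~\ref{prop:HH}, $V$ has the same dimension in each degree as the part of $\bigoplus_{n\ge1}HH_n(k[\varepsilon])$ of weight less than $r$. The relations $\rho_b$ are what the conjecture does not take into account.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathfrak g=\mathfrak{sl}_r(k[\varepsilon])$, $p_n=\dim HL_n(\mathfrak g)$, and
\[
f=(c_{b*}):CL(\mathfrak g_{\mathrm{ad}})\to\bigoplus_{b=1}^{2r-2}CL(k)[b].
\]

\emph{The cone.} By Lemma~\ref{lem:cap}(b), the map induced by $f_k$ on $H_i$ is dual to the degree $i$ part of $\mu$. As $\mu$ is onto, $f_k$ is injective on homology, and by \eqref{eq:cone} $H_i(\operatorname{Cone}f_k)$ is the cokernel of $H_i(\mathfrak g,\mathfrak g_{\mathrm{ad}})\to\bigoplus_bH_{i-b}(\mathfrak g)$. This cokernel is $(\mathrm{Rel}^i)^*$: a tuple $(z_b)$ goes to the restriction to $\mathrm{Rel}^i$ of the form $\sum_bv_b\otimes a_b\mapsto\sum_ba_b(z_b)$. Propositions~\ref{prop:relations} and~\ref{prop:comparison}, with $j=2r$, show that $H_i(\operatorname{Cone}f)\cong(\mathrm{Rel}^i)^*$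 for $i\le2r+1$. This space is zero for $i<2r$ and one-dimensional for $i=2r,\,2r+1$. The sequence \eqref{eq:cone} reads
\begin{multline*}
H_i(CL(\mathfrak g_{\mathrm{ad}}))\xrightarrow{f}\bigoplus_bHL_{i-b}(\mathfrak g)\xrightarrow{\kappa_i}H_i(\operatorname{Cone}f)\\
\to H_{i-1}(CL(\mathfrak g_{\mathrm{ad}}))\xrightarrow{f}\bigoplus_bHL_{i-1-b}(\mathfrak g).
\end{multline*}
A class in $H_{2r}(\operatorname{Cone}f)$ could come either from a cokernel of $f$ in degree $2r$ or from a kernel in degree $2r-1$. To decide, we need a Leibniz class on which $t_{r-1}$ does not vanish.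

\emph{A Leibniz cycle detected by $t_{r-1}$.} By Lemma~\ref{lem:A}(a), $t_{r-1}\ne0$; choose $x_1,\dots,x_{2r-1}\in\mathfrak s$ with $t_{r-1}(x_1,\dots,x_{2r-1})\ne0$. Since $\mathfrak h$ is abelian, $\zeta=(\varepsilon x_1,\dots,\varepsilon x_{2r-1})$ is a cycle in $CL(k)_{2r-1}$, and $t_{r-1}(\pi\zeta)\neq0$.

\emph{The maps $\kappa_{2r}$ and $\kappa_{2r+1}$ are onto.} Since $\pi$ induces a map of cones, for $i\le2r+1$ the map $\kappa_i$ followed by $H_i(\operatorname{Cone}f)\cong(\mathrm{Rel}^i)^*$ sends $(z_b)$ to the form defined by $(\pi z_b)$. For $i=2r$ take $z_1=[\zeta]$ and $z_b=0$ for $b\ne1$; the value on $\rho_1$ is $t_{r-1}(\pi\zeta)\ne0$. For $i=2r+1$ take $z_2=[\zeta]$ and $z_b=0$ for $b\ne2$; the value on $\rho_2$ is again $t_{r-1}(\pi\zeta)$.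

\emph{The recursion.} All $\kappa_i$ with $i\le2r+1$ are onto, so $f$ is injective on $H_m$ for $m\le2r$, with image $\ker\kappa_m$. This kernel is everything for $m\le2r-1$ and has codimension one for $m=2r$. With \eqref{eq:shift},
\[
p_0=1,\qquad p_n=\sum_{b=1}^{2r-2}p_{n-1-b}\quad(1\le n\le2r),\qquad p_{2r+1}=\sum_{b=1}^{2r-2}p_{2r-b}-1,
\]
where $p_n=0$ for $n<0$. The coefficients of $q(u)=1/(1-u^2-\dots-u^{2r-1})$ satisfy the middle recursion for all $n\ge1$. Hence $p(u)=\sum p_nu^n\equiv q(u)-u^{2r+1}\pmod{u^{2r+2}}$.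

\emph{Passage to $\mathfrak{gl}_r$.} As $r$ is invertible in $k$, $\mathfrak{gl}_r(A)=\mathfrak{sl}_r(A)\oplus A\cdot1$ with $A\cdot1$ central of dimension $2$. Let $P$ be the series of $HL_*(\mathfrak{gl}_r(A))$. By \eqref{eq:central} and \eqref{eq:Q}, $1/P=1/p-2u$ and $1/Q=1/q-2u$. All four series have constant term $1$, so
\[
\frac{Q-P}{PQ}=\frac1P-\frac1Q=\frac1p-\frac1q=\frac{q-p}{pq}\equiv u^{2r+1}\pmod{u^{2r+2}},
\]
and $P\equiv Q-u^{2r+1}\pmod{u^{2r+2}}$. Together with \eqref{eq:Q}, this proves Theorem~\ref{thm:main}. \qed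

\section{All degrees for $r=2$}\label{sec:all}

Let $r=2$, $\mathfrak g=\mathfrak{sl}_2(k[\varepsilon])$ and $t=t_1$. Proposition~\ref{prop:comparison} gives information only up to two degrees past the first relation. To go further we change the target of $f$ so that the cone becomes acyclic. Here $\Lambda'=k$ and $\rho_b=v_b\otimes t$, so Proposition~\ref{prop:relations} says that $H^*(\mathfrak g,\mathfrak g^*)$ is free on $c_1,c_2$ over $H^*(\mathfrak g)/(t)$. We therefore look for a complex that plays the role of $CL(k)$ with $t$ killed. Its construction needs the relations at the level of cochains. The cochains $t$, $c_1$, $c_2$ are relative, so their products are alternating in vectors of the three-dimensional space $\mathfrak h$, and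
\begin{equation}\label{eq:vanish}
t\cdot t=0,\qquad c_b\cdot t=0,\qquad t\cdot c_b=0\qquad(b=1,2)\quad\text{as cochains.}
\end{equation}
For $r\ge3$ the analogue fails even in cohomology: $c_1\cdot t_{r-1}=-c_3\cdot t_{r-2}-\cdots\ne0$, because the $c_b$ are independent over $\Lambda'$.

\subsection{Operators}
Besides $t_*$ on $CL(k)$ we use the cap product with $t$ that leaves the coefficient alone,
\[
t_*^{\mathrm{ad}}:CL(\mathfrak g_{\mathrm{ad}})\to CL(\mathfrak g_{\mathrm{ad}}),\qquad m\otimes e\mapsto\sum t(\bar e_1)\,m\otimes e_2 .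
\]
It is well defined: the image of $m\otimes xe$ is $\sum t(x\bar e_1)\,m\otimes e_2+\sum t(\bar e_1)\,m\otimes xe_2$, and $x\bar e_1=0$ in $CE(k)$. It is the chain map $m\otimes e\mapsto\sum\bar e_1\otimes(m\otimes e_2)$ followed by $t\otimes1$, so it anticommutes with $d$, as does $t_*$. By coassociativity, $c_{b*}t_*^{\mathrm{ad}}(m\otimes e)=\sum t(\bar e_1)c_b(m\otimes\bar e_2)e_3=(t\cdot c_b)_*(m\otimes e)$, and $(t_*^{\mathrm{ad}})^2$ is the operator of the same form attached to $t\cdot t$. With Lemma~\ref{lem:cap}(c) and \eqref{eq:vanish},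
\begin{equation}\label{eq:ops}
t_*^2=0,\qquad t_*c_{b*}=0,\qquad(t_*^{\mathrm{ad}})^2=0,\qquad c_{b*}t_*^{\mathrm{ad}}=0 ,
\end{equation}
and the first two identities also hold for the operators on $CE(Y)$ and $CE(\mathfrak g_{\mathrm{ad}}\otimes Y)$.

From $\Delta(\iota_me)=\sum\iota_me_1\otimes e_2+\sum(-1)^{|e_1|}e_1\otimes\iota_me_2$ we get
\[
t_*(\iota_me)=\sum t(\iota_m\bar e_1)\,e_2+\sum(-1)^{|e_1|}t(\bar e_1)\,\iota_me_2 .
\]
By \eqref{eq:t} and \eqref{eq:c1c2}, $t(\iota_m\bar e_1)=3c_2(m\otimes\bar e_1)$, and only $|e_1|=3$ contributes to the last sum. Hence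
\begin{equation}\label{eq:tSigma}
t_*\Sigma z=3c_{2*}z-\Sigma\,t_*^{\mathrm{ad}}z\qquad(z\in CL(\mathfrak g_{\mathrm{ad}})).
\end{equation}

\subsection{Killing $t$}
Let $\tau$ be a variable of degree $2$. Put $K=CL(k)\otimes k[\tau]$ with the $k[\tau]$-linear differential $D=d+\tau t_*$, of degree $-1$; indeed $D^2=\tau(dt_*+t_*d)+\tau^2t_*^2=0$. Let $\Theta_*=H_*(K)$. In the same way let $K(Y)=(CE(Y)\otimes k[\tau],\,d+\tau t_*)$, and $\bar\Theta_*=H_*(K(k))$. The sequence $0\to\tau K\to K\to CL(k)\to0$ gives the exact sequence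
\begin{equation}\label{eq:gysin}
\Theta_{n-2}\xrightarrow{\tau}\Theta_n\xrightarrow{\epsilon}HL_n(\mathfrak g)\xrightarrow{\partial}\Theta_{n-3}\xrightarrow{\tau}\Theta_{n-1},
\end{equation}
where $\epsilon$ sets $\tau=0$, and $\partial[z]=[t_*z]$ because $Dz=\tau t_*z$ for a $d$-cycle $z$. The same sequence holds for $\bar\Theta_*$ and $H_*(\mathfrak g)$.

\begin{lemma}\label{lem:barTheta}
The map $\epsilon:\bar\Theta_*\to H_*(\mathfrak g)$ is injective, with image $\ker t_*=\big(H^*(\mathfrak g)/tH^*(\mathfrak g)\big)^*$.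
\end{lemma}

\begin{proof}
By \eqref{eq:Hg}, $H^*(\mathfrak g)=(k\oplus kt)\otimes H^*(\mathfrak s)$, so multiplication by $t$ has kernel equal to its image. By Lemma~\ref{lem:cap}(b), $t_*$ on $H_*(\mathfrak g)$ is the dual map; so $\ker t_*=\operatorname{im}t_*$, and $\ker t_*$ is the annihilator of $tH^*(\mathfrak g)$. We argue by induction on the degree $n$, the case $n<0$ being empty, and use $\epsilon\partial=t_*$. In degree $n-2$ the map $\epsilon$ is injective with image $\ker t_*=\operatorname{im}(\epsilon\partial)$, so $\partial:H_{n+1}(\mathfrak g)\to\bar\Theta_{n-2}$ is onto and $\tau:\bar\Theta_{n-2}\to\bar\Theta_n$ is zero. Hence $\epsilon$ is injective in degree $n$, with image $\ker\partial$. This is $\ker t_*$ because $\epsilon$ is injective in degree $n-3$.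
\end{proof}

Since $t_*c_{b*}=0$, we have $Dc_{b*}=dc_{b*}=(-1)^bc_{b*}d$. So
\[
G:CL(\mathfrak g_{\mathrm{ad}})\to K[1]\oplus K[2],\qquad z\mapsto(c_{1*}z,c_{2*}z),
\]
is a chain map, and the same formula defines chain maps $G_Y:CE(\mathfrak g_{\mathrm{ad}}\otimes Y)\to K(Y)[1]\oplus K(Y)[2]$.

\begin{proposition}\label{prop:G}
$G$ is a quasi-isomorphism.
\end{proposition}

\begin{proof}
First, $G_k$ is a quasi-isomorphism. By Lemma~\ref{lem:barTheta} it suffices that $(c_{1*},c_{2*})$ map $H_*(\mathfrak g,\mathfrak g_{\mathrm{ad}})$ isomorphically onto $(\ker t_*)[1]\oplus(\ker t_*)[2]$. The dual of this map is the map $V\otimes H^*(\mathfrak g)/tH^*(\mathfrak g)\to H^*(\mathfrak g,\mathfrak g^*)$ induced by $\mu$. It is bijective by Proposition~\ref{prop:relations}, since $\mathrm{Rel}=V\otimes tH^*(\mathfrak s)=V\otimes tH^*(\mathfrak g)$.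

Next we apply Lemma~\ref{lem:devissage} to $\Phi(Y)=\operatorname{Cone}G_Y$, with $j$ arbitrary. Exactness and (ii) hold because $K(Y)=Y\otimes\Lambda\mathfrak g\otimes k[\tau]$ as a graded space. The subcomplexes $\tau^lK(Y)$ form a filtration that is finite in each degree, as $|\tau|>0$, with quotients $\tau^lCE(Y)$; so $K(-)$ and $\Phi$ preserve quasi-isomorphisms. For $W$ trivial, on $CE(W[n])$ the operator $d$ acquires the sign $(-1)^n$ and $t_*$ the sign $(-1)^{3n}=(-1)^n$. So, up to a shift, $K(W[n])$ is $K(k)\otimes W$ with differential multiplied by $(-1)^n$, the components of $G_{W[n]}$ are those of $G_k\otimes W$ up to sign, and $G_{W[n]}$ is a quasi-isomorphism. Therefore $\operatorname{Cone}G_{Y_p}$ is acyclic for all $p\geq0$.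

By Lemma~\ref{lem:filtration}(c), applied to $c_1$, $c_2$ and (with $M=k$) to $t$, the subspaces $F^pCL(k)\otimes k[\tau]$ filter $K$ by subcomplexes with quotients $K(Y_p)$, and $G$ is a filtered map inducing the $G_{Y_p}$. So $\operatorname{Cone}G$ has a filtration, finite in each degree, with acyclic quotients.
\end{proof}

With \eqref{eq:shift} we obtain, for $n\ge1$,
\begin{equation}\label{eq:HLTheta}
HL_n(\mathfrak g)\xrightarrow{\ \cong\ }\Theta_{n-2}\oplus\Theta_{n-3},\qquad[\Sigma z]\mapsto([c_{1*}z],[c_{2*}z]).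
\end{equation}

\subsection{The connecting map}
The relations \eqref{eq:gysin} and \eqref{eq:HLTheta} determine $\Theta_*$ once $\partial$ is known in terms of \eqref{eq:HLTheta}. By \eqref{eq:tSigma}, $\partial[\Sigma z]$ is $3[c_{2*}z]$ up to the error term $[\Sigma t_*^{\mathrm{ad}}z]$. The next lemma removes it.

\begin{lemma}\label{lem:error}
Let $w\in CL(\mathfrak g_{\mathrm{ad}})_s$ satisfy $dw=0$, $G(w)=0$ and $t_*^{\mathrm{ad}}w=0$. Then $\Sigma w$ is a $D$-cycle and $[\Sigma w]=0$ in $\Theta_{s+1}$.
\end{lemma}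

\begin{proof}
For any $y\in CL(\mathfrak g_{\mathrm{ad}})$, formula \eqref{eq:tSigma} and $d\Sigma=-\Sigma d$ give
\begin{equation}\label{eq:DSigma}
D\Sigma y=-\Sigma\,dy+3\tau c_{2*}y-\tau\Sigma\,t_*^{\mathrm{ad}}y .
\end{equation}
For $y=w$ the right side is zero. We prove the second claim by induction on $s$; for $s<0$ there is nothing to prove. As $G$ is injective on homology, $w=dy$ for some $y$ of degree $s+1$. Then $G(y)$ is a cycle, since $G(dy)=0$. As $G$ is onto on homology, we may subtract a cycle from $y$ so that $G(y)$ becomes a boundary; in particular $c_{2*}y=D\kappa$ with $\kappa\in K$. Let $w'=t_*^{\mathrm{ad}}y$, of degree $s-2$. Then $dw'=-t_*^{\mathrm{ad}}w=0$, and $G(w')=0$, $t_*^{\mathrm{ad}}w'=0$ by \eqref{eq:ops}. By induction $\Sigma w'$ is a $D$-boundary. By \eqref{eq:DSigma}, $\Sigma w=-D\Sigma y+3D(\tau\kappa)-\tau\Sigma w'$ is a $D$-boundary.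
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(b)]
Let $n\ge1$ and let $z\in CL(\mathfrak g_{\mathrm{ad}})_{n-1}$ be a cycle. The element $w=t_*^{\mathrm{ad}}z$ satisfies $dw=-t_*^{\mathrm{ad}}dz=0$, and the other hypotheses of Lemma~\ref{lem:error} hold by \eqref{eq:ops}. So $\partial[\Sigma z]=[t_*\Sigma z]=3[c_{2*}z]$. Under \eqref{eq:HLTheta}, $\partial$ is three times the projection onto $\Theta_{n-3}$: it is onto, with kernel isomorphic to $\Theta_{n-2}$. By \eqref{eq:gysin}, all maps $\tau:\Theta_m\to\Theta_{m+2}$ vanish, and therefore $\Theta_n\cong\ker(\partial|_{HL_n(\mathfrak g)})\cong\Theta_{n-2}$ for $n\ge1$. Now $\Theta_m=0$ for $m<0$, and $\Theta_0=k$ because $K_0=k$ and $D$ vanishes on $K_1=\mathfrak g$. Hence $\Theta_n=k$ for even $n\ge0$ and $\Theta_n=0$ otherwise. By \eqref{eq:HLTheta}, $HL_1(\mathfrak g)=0$ and $\dim HL_n(\mathfrak g)=1$ for $n\ge2$. The series of $HL_*(\mathfrak g)$ is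
\[
p=1+\frac{u^2}{1-u}=\frac{1-u+u^2}{1-u}=\frac{1+u^3}{1-u^2}.
\]
By \eqref{eq:central} with $\dim\mathfrak a=2$, the series $P$ of $HL_*(\mathfrak{gl}_2(k[\varepsilon]))$ satisfies
\[
\frac1P=\frac{1-u}{1-u+u^2}-2u=\frac{1-3u+2u^2-2u^3}{1-u+u^2}.
\]
The predicted series is \eqref{eq:Q} with $r=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HS}
Hochschild and Serre, 1953, Theorem~13.

\bibitem{Loday}
Jean-Louis Loday, \emph{Cyclic Homology},
\texttt{https://people.math.rochester.edu/\allowbreak faculty/\allowbreak doug/\allowbreak otherpapers/\allowbreak loday-book.pdf}.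

\end{thebibliography}
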